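# Double total domination at minimum degree three: a family of graphs above the ratio $4/5$

All graphs are finite and simple. We write $N(x)$ for the set of neighbors of a vertex $x$ and $d(x)=|N(x)|$ for its degree. When the graph needs naming, we write $N_G(x)$ and $d_G(x)$.

## 1. Double total dominating sets and their complements

**Definition (double total domination).** A set $S$ of vertices of a graph $G$ is a *double total dominating set* if every vertex of $G$, whether in $S$ or not, is adjacent to at least two vertices of $S$. The minimum size of such a set is the *double total domination number* $\gamma_{\times 2,t}(G)$.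

A vertex does not help itself: membership in $S$ counts for nothing, only neighbors in $S$ count. We always assume $\delta(G)\ge 3$, where $\delta(G)$ is the minimum degree. Then $V(G)$ itself is a double total dominating set, so $\gamma_{\times2,t}(G)$ exists and is at most $|V(G)|$.

**Example.** In $K_4$, take $S$ to be three of the four vertices. The vertex outside $S$ has three neighbors in $S$, and each vertex of $S$ has two. If $|S|\le 2$, a vertex of $S$ (or any vertex, when $S=\emptyset$) has at most one neighbor in $S$. So $\gamma_{\times 2,t}(K_4)=3$.

It is easier to look at what is left out.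

**Definition (feasible set).** Let $\delta(G)\ge3$. A set $T\subseteq V(G)$ is *feasible* if
$$|N(x)\cap T|\le d(x)-2\qquad\text{for every }x\in V(G). \tag{1}$$
The maximum size of a feasible set is denoted $t(G)$.

For $S=V(G)\setminus T$ we have $|N(x)\cap S|=d(x)-|N(x)\cap T|$. This is at least $2$ exactly when (1) holds at $x$. So $S$ is double total dominating if and only if $T$ is feasible, and
$$\gamma_{\times 2,t}(G)=|V(G)|-t(G). \tag{2}$$

We use two consequences all the time. At a vertex of degree $3$, condition (1) says *at most one neighbor lies in $T$*; at a vertex of degree $4$, *at most two*. Also, a subset of a feasible set is feasible.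

**Example.** In $K_{3,3}$ all degrees are $3$, and the neighborhood of a vertex is the whole opposite side. So $T$ has at most one vertex on each side, and one on each side is feasible. Hence $t(K_{3,3})=2$ and $\gamma_{\times2,t}(K_{3,3})=4$. In $K_5$, with all degrees $4$, two vertices form a feasible set. Three do not, because a vertex outside them sees all three. So $\gamma_{\times 2,t}(K_5)=3$.

A lower bound on $\gamma_{\times2,t}$ is an *upper* bound on feasible sets. To make $\gamma_{\times 2,t}$ large, we want graphs in which it is hard to put many vertices into $T$.

## 2. The Fano plane and the Heawood graph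

**Definition (Fano plane).** The *Fano plane* has $7$ points and $7$ lines. Each line has $3$ points and each point lies on $3$ lines. Two distinct points lie on exactly one common line, and two distinct lines meet in exactly one point.

**Example.** Take points $1,\dots,7$ and lines
$$124,\quad 235,\quad 346,\quad 457,\quad 561,\quad 672,\quad 713.$$
The lines through $1$ are $124$, $561$, $713$. Apart from $1$, they cover each of $2,\dots,7$ exactly once.

**Definition (Heawood graph).** The *Heawood graph* $G_{14}$ is the bipartite graph whose vertices are the $7$ points and $7$ lines of the Fano plane, a point being adjacent to the lines through it. It is cubic of order $14$.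

The graph $G_{14}$ is connected: any two points have a common neighbor, and every line is adjacent to some point.

**Example ($t(G_{14})=2$).** Let $T$ be feasible in $G_{14}$. Two distinct points in $T$ would have a common neighbor, the line through them. That line has degree $3$ and would see two vertices of $T$, violating (1). So $T$ contains at most one point. Dually, two distinct lines in $T$ would meet in a point of degree $3$, so $T$ contains at most one line. One point together with one line is feasible, since each vertex then sees at most one vertex of $T$. Hence
$$t(G_{14})=2,\qquad \gamma_{\times 2,t}(G_{14})=12=\tfrac67\cdot 14 .$$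

This computation is the seed of everything below. In $G_{14}$ any two vertices on the same side have a common neighbor, and that neighbor, having degree $3$, forbids them from both lying in $T$.

## 3. The extremal function $f(n)$ and the bound $4n/5$

**Definition (extremal function).** For $n\ge 4$ let $f(n)$ be the maximum of $\gamma_{\times 2,t}(G)$ over all connected graphs $G$ of order $n$ with $\delta(G)\ge 3$.

Such graphs exist for every $n\ge4$, for instance $K_n$. Also $f(n)\le n$, because $V(G)$ is always a double total dominating set.

**Example.** The only graph of order $4$ with $\delta\ge3$ is $K_4$, so $f(4)=3$. The computation for $G_{14}$ gives $f(14)\ge 12$.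

The following facts are known, and we quote them. Let $G$ be connected of order $n$ with $\delta(G)\ge3$. Then $\gamma_{\times 2,t}(G)\le 6n/7$, with equality if and only if $G=G_{14}$. If $G\ne G_{14}$, then
$$\gamma_{\times 2,t}(G)\le \tfrac{11}{13}\,n. \tag{3}$$
If $G$ is a connected cubic graph different from $G_{14}$, then $\gamma_{\times 2,t}(G)\le 5n/6$. Finally, there are infinitely many connected graphs with $\delta\ge 3$ and $\gamma_{\times2,t}(G)=4n/5$.

So the ratio $4/5$ occurs infinitely often. Does it survive as an upper bound once small exceptions are thrown away? The following conjecture is posed in "Strong Transversals in Hypergraphs and Double Total Domination in Graphs" (https://pure.royalholloway.ac.uk/files/6351130/090777001.pdf).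

**Conjecture.** There is an $n_0$ such that every connected graph $G$ of order $n\ge n_0$ with $\delta(G)\ge3$ satisfies $\gamma_{\times 2,t}(G)\le 4n/5$.

The task is to prove or disprove it. The answer is that it is **false**, and these are the statements we shall prove.

**Theorem 1.** For every $k\ge3$ there is a connected bipartite graph $G_k$ with $\delta(G_k)=3$, order $n=41k+1$ and $\gamma_{\times 2,t}(G_k)=33k$. For $k\ge5$ we have $33k>\frac45(41k+1)$. Hence no $n_0$ as in the conjecture exists.

**Theorem 2.**

1. For every $n\ge 7591$ there is a connected bipartite graph of order exactly $n$ with $\delta=3$ and $\gamma_{\times 2,t}>4n/5$. Moreover $f(n)>\frac{33}{41}n-38$ for all $n\ge47$, so $4/5$ cannot be replaced by any constant below $33/41$, even with an additive $o(n)$ term.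
2. There are infinitely many counterexamples with maximum degree $7$.
3. The limit $c^*=\lim_{n\to\infty}f(n)/n$ exists, equals $\sup_{n\ge4}\frac{f(n)-1}{n}$, and satisfies $\frac{33}{41}\le c^*\le\frac{11}{13}$. Consequently $\gamma_{\times 2,t}(G)\le c^*n+1$ for every connected $G$ of order $n$ with $\delta(G)\ge3$.

The value of $c^*$ is not determined here.

In terms of feasible sets, (2) says that beating $4/5$ means $t(G)<n/5$. We want large connected graphs in which fewer than one vertex in five can be put into $T$.

## 4. Hanging Heawood graphs on a hub: the ratios $11/14$ and $9/13$

In $G_{14}$ only $2$ vertices of $14$ fit into $T$, well below one fifth. The natural plan is to take many copies of $G_{14}$ and connect them as cheaply as possible.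

**Whole copies.** Take $k\ge3$ copies of $G_{14}$ and a new vertex $h$ (a hub), and join $h$ to one point $v$ of each copy. The order is $14k+1$. The bridge $hv$ raises the degree of $v$ from $3$ to $4$, so $v$ now tolerates *two* neighbors in $T$, and two lines through $v$ can both enter $T$. Let $T$ consist, in each copy, of one point $a\ne v$ and two of the three lines through $v$. We check (1):

- the hub sees only the vertices $v$, none of which is in $T$;
- $v$ sees the two chosen lines, and $h\notin T$, so it sees $2=d(v)-2$;
- a point other than $v$ lies on at most one of the two chosen lines, since these meet only in $v$;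
- a line sees only points of its own copy, and only one of those is in $T$.

So $T$ is feasible of size $3k$, and
$$\gamma_{\times2,t}\le 14k+1-3k=11k+1 .$$
Since $55k+5<56k+4$ for $k\ge2$, this is below $\frac45(14k+1)$. The plan stops at the vertex $v$: the extra unit of room at $v$ raises the count from $2$ to $3$ per copy, and $3/14>1/5$.

**Copies with a point removed.** We might instead connect without raising any degree above $3$ inside the copies. Delete a point $o$ from $G_{14}$. The three lines $p_1,p_2,p_3$ through $o$ drop to degree $2$ and need one outside neighbor each. Take $k\ge2$ such pieces, of $13$ vertices each, and join all $3k$ vertices $p_i$ to a hub $h$, so $d(h)=3k$. Now all three $p_i$ of a piece can enter $T$ at once: the only point in which they meet was $o$, and $o$ is gone. In each piece put $p_1,p_2,p_3$ and one remaining point $x$ into $T$, and then remove any two vertices $p_i$ in total. We check (1):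

- the hub sees $3k-2=d(h)-2$ vertices of $T$;
- a remaining point lies on exactly one line through $o$, so it sees at most one vertex of $T$;
- a line sees at most the vertex $x$, because $h\notin T$.

So $T$ is feasible of size $4k-2$, and $\gamma_{\times 2,t}\le 13k+1-(4k-2)=9k+3$, a ratio of only about $9/13$. The plan stops at the vertices $p_i$: if none of them is in $T$, a piece contributes at most $2$ of its $13$ vertices (at most one point and at most one line, as in Section 2), but nothing prevents all the $p_i$ from entering.

## 5. A unit of 41 vertices in which two weaknesses compete

We have two kinds of pieces, each with one weakness.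

- A copy of $G_{14}$ with an extra edge at a point $v$ can hold $3$ vertices of $T$, because $v$ has room for one more neighbor in $T$.
- A copy of $G_{14}$ minus a point can hold $2$ vertices, plus extra vertices that it gains through the $p_i$.

Join the two weaknesses to each other by the edge $p_iv_i$. Then $p_i$ is itself a neighbor of $v_i$, so if $p_i$ enters $T$, it uses up part of the room at $v_i$, and one line through $v_i$ must stay out. The extra vertex $p_i$ is paid for by the Heawood copy hanging on it.

How many of the $p_i$ must be paid for? If at least two lines of the pointless piece are in $T$, we shall see that they all lie among $p_1,p_2,p_3$. Their number is then $[p_1]+[p_2]+[p_3]\le[p_1]+[p_2]+1$, where $[p_i]$ is $1$ if $p_i\in T$ and $0$ otherwise. So the piece holds at most $1+[p_1]+[p_2]$ lines in all cases. Paying for $p_1$ and $p_2$ suffices, and $p_3$ stays free as a port to the outside. The budget is then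
$$\frac{2+3+3}{13+14+14}=\frac{8}{41}<\frac15 .$$
Paying for only one of the $p_i$ gives the bound $2+[p_1]$ on the number of lines, and the same count gives only the bound $6$ out of $27$, with $6/27>1/5$. Attaching a third Heawood copy at $p_3$ adds $3$ to the count and $14$ to the order: $11/55=1/5$ exactly, and no port is left.

**Definition (the unit $U$).** Take a copy of $G_{14}$ and delete one point $o$. Let $X$ be the set of the remaining $6$ points, $Y$ the set of the $7$ lines, and $p_1,p_2,p_3\in Y$ the lines through $o$. Take two further disjoint copies $H_1,H_2$ of $G_{14}$, where $H_i$ has point set $A_i$ and line set $B_i$, and choose $v_i\in A_i$. Add the edges $p_1v_1$ and $p_2v_2$. The result is $U$.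

**Example.** With the labels of Section 2 and $o=1$, we have $X=\{2,\dots,7\}$, and $p_1=124$, $p_2=561$, $p_3=713$. In $U$ the vertex $p_1$ is adjacent to $2$, $4$ and $v_1$; the vertex $p_2$ to $5$, $6$ and $v_2$; and $p_3$ only to $7$ and $3$.

The properties of $U$ that we need are the following.

- *Order.* $13+14+14=41$.
- *Degrees.* The vertex $p_3$ has degree $2$, the vertices $v_1,v_2$ have degree $4$, and all others have degree $3$. (A point of $X$ keeps its three lines, and $p_1,p_2$ lose $o$ and gain $v_1,v_2$.)
- *Connectedness.* On $X\cup Y$, any two points of $X$ have a common neighbor in $Y$, and every line of $Y$ contains at least two points of $X$, so this part is connected. The copies $H_1,H_2$ are connected and are joined to it by edges.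
- *Bipartiteness.* The parts are $X\cup A_1\cup A_2$ ("points") and $Y\cup B_1\cup B_2$ ("lines"). The added edges $p_iv_i$ join a line to a point.

**Definition (attaching units to a core).** Let $F$ be a connected graph of order $c$, called the *core*. Take $k\ge1$ disjoint copies of $U$ and join, in each copy, $p_3$ to one vertex of $F$. Suppose that every vertex of $F$ has degree at least $3$ in the resulting graph $G$.

Then $G$ is connected, $\delta(G)=3$, and $|V(G)|=41k+c$. In $G$ every vertex of each copy of $U$ has degree $3$, except $v_1,v_2$, which have degree $4$.

**Example.** Let $F$ be a single vertex $h$ and let $k=3$. Then $h$ is adjacent to the three vertices $p_3$, all degrees are $3$ or $4$, and the order is $124$.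

## 6. At most eight vertices of a feasible set in each unit

**Lemma 1.** Let $G$ be obtained by attaching $k$ units to a core of order $c$ as above. If $T$ is feasible in $G$, then $|T\cap V(U)|\le8$ for each copy of $U$. Hence $\gamma_{\times2,t}(G)\ge33k$.

*Proof.* Fix a copy of $U$ and write $[p_i]=1$ if $p_i\in T$ and $[p_i]=0$ otherwise. All degrees below are degrees in $G$.

**Step 1: bound the points of the piece with $o$ removed.** We claim $|X\cap T|\le1$. Two distinct points of $X$ lie on a common line $y$ of the Fano plane, and all seven lines are in $Y$. Since $d(y)=3$ (also when $y$ is one of the $p_i$, including $p_3$, which has its edge to the core), the vertex $y$ has at most one neighbor in $T$. So the two points are not both in $T$.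

**Step 2: bound the lines of that piece, allowing for $p_1$ and $p_2$.** We claim
$$|Y\cap T|\le1+[p_1]+[p_2]. \tag{4}$$
This is clear if $|Y\cap T|\le1$. Suppose $|Y\cap T|\ge2$. Two distinct lines of $Y\cap T$ meet in a point of the Fano plane. If this point were in $X$, it would be a vertex of degree $3$ with two neighbors in $T$, contrary to (1). So it is $o$. Thus every line in $Y\cap T$ passes through $o$, that is, $Y\cap T\subseteq\{p_1,p_2,p_3\}$. Hence $|Y\cap T|\le[p_1]+[p_2]+1$.

**Step 3: bound the points of the Heawood copies.** We claim $|A_i\cap T|\le1$ for $i=1,2$. Two distinct points of $A_i$, one of which may be $v_i$, have a common neighbor in $B_i$. It has degree $3$, so they are not both in $T$.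

**Step 4: make $p_i$ compete with the lines of $H_i$.** We claim
$$|B_i\cap T|+[p_i]\le2\qquad(i=1,2). \tag{5}$$
This is clear if $|B_i\cap T|\le1$. Suppose $|B_i\cap T|\ge2$. Two distinct lines of $B_i\cap T$ meet in a point of $A_i$, and this point has two neighbors in $T$. Every point of $A_i$ other than $v_i$ has degree $3$, so the meeting point is $v_i$. Thus every line of $B_i\cap T$ passes through $v_i$, that is, $B_i\cap T\subseteq N(v_i)$. Also $p_i\in N(v_i)$, and $p_i\notin B_i$. Since $d(v_i)=4$, condition (1) gives
$$|B_i\cap T|+[p_i]\le|N(v_i)\cap T|\le2 .$$

**Step 5: add up.** The unit is the disjoint union of $X,Y,A_1,A_2,B_1,B_2$. By Steps 1 and 3 the sets $X,A_1,A_2$ contribute at most $3$. Using (4) and then (5),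
$$|T\cap V(U)|\le 3+\bigl(1+[p_1]+[p_2]\bigr)+|B_1\cap T|+|B_2\cap T| = 4+\sum_{i=1}^2\bigl([p_i]+|B_i\cap T|\bigr)\le 4+4=8 .$$

**Step 6: pass to the whole graph.** Even if every core vertex is in $T$, we have $|T|\le8k+c$. So $t(G)\le 8k+c$, and (2) gives $\gamma_{\times2,t}(G)\ge(41k+c)-(8k+c)=33k$. $\blacksquare$

How large may the core be? We have
$$33k>\tfrac45(41k+c)\iff 165k>164k+4c\iff k>4c . \tag{6}$$
So *more than four units per core vertex* suffices to beat $4/5$.

**Remark (three Heawood copies).** In the closed graph of Section 5, where a third Heawood copy $H_3$ is joined by an edge $p_3v_3$, Steps 1–5 apply unchanged to the $41$ vertices of $U$ (again $d(p_3)=3$). In $H_3$ the arguments of Steps 3 and 4 give at most $1$ point and at most $2$ lines. So $\gamma_{\times 2,t}\ge55-11=44=\frac45\cdot55$: the ratio is at least $4/5$, but this count does not exceed it.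

## 7. The graphs $G_k$: exact value and proof of Theorem 1

Let the core be a single vertex $h$, let $k\ge3$, and join $h$ to $p_3$ in all $k$ copies of $U$. Call the graph $G_k$. Since $d(h)=k\ge3$, the attaching construction applies with $c=1$: the graph $G_k$ is connected, $\delta(G_k)=3$ and $n=41k+1$. It is bipartite, because $h$ is adjacent only to lines and can be placed in the part of the points.

**Step 1: lower bound.** Lemma 1 gives $\gamma_{\times 2,t}(G_k)\ge33k$.

**Step 2: a feasible set of size $8k+1$.** To show equality, we must fill each unit with exactly $8$ vertices and also include $h$. Let $T$ consist of $h$ together with, in each copy of $U$: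

- one point $x\in X$ on $p_1$;
- one line $y\in Y$ not through $o$;
- for $i=1,2$, one point $a_i\in A_i\setminus\{v_i\}$ and two of the three lines of $B_i$ through $v_i$.

Each copy contributes $1+1+2\cdot(1+2)=8$ vertices, so $|T|=8k+1$. With the labels of Section 2 and $o=1$, one may take $x=2$ and $y=235$.

**Step 3: check feasibility at every vertex.**

- $h$: its neighbors are the vertices $p_3$. None is in $T$, because $y$ is not through $o$. So $|N(h)\cap T|=0\le k-2$.
- Points of $X$ (degree $3$): their neighbors lie in $Y$, and $|Y\cap T|=1$.
- Lines of $Y\setminus\{p_1,p_2,p_3\}$ (degree $3$): their neighbors lie in $X$, and $|X\cap T|=1$.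
- $p_1,p_2$ (degree $3$): each has at most one neighbor in $X\cap T$, and its other neighbor $v_i$ is not in $T$.
- $p_3$ (degree $3$): since $p_1$ and $p_3$ meet only in $o$, the point $x$ of $p_1$ is not on $p_3$. So the only neighbor of $p_3$ in $T$ is $h$.
- $v_i$ (degree $4$): it has exactly the two chosen lines as neighbors in $T$, since $p_i\notin T$. And $2=d(v_i)-2$.
- Points of $A_i\setminus\{v_i\}$ (degree $3$): the two chosen lines of $B_i$ meet only in $v_i$, so such a point lies on at most one of them.
- Lines of $B_i$ (degree $3$): their neighbors lie in $A_i$, and $|A_i\cap T|=1$.

So $T$ is feasible, and $\gamma_{\times2,t}(G_k)\le(41k+1)-(8k+1)=33k$. With Step 1, $\gamma_{\times 2,t}(G_k)=33k$. The choice of $x$ on $p_1$ is what allows $h$ into $T$: if $x$ were on $p_3$, then $p_3$ would see both $x$ and $h$.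

**Step 4: compare with $4n/5$.** By (6) with $c=1$, we have $33k>\frac45(41k+1)$ if and only if $k>4$, that is, $k\ge5$. For $k=5$ we get $n=206$ and $\gamma_{\times2,t}=165>164.8$. All $G_k$ with $k\ge5$ are connected with $\delta=3$, and they differ from $G_{14}$. Their orders are unbounded, so whatever $n_0$ is proposed, some $G_k$ with $k\ge 5$ has order at least $n_0$ and violates the bound. This proves Theorem 1 and disproves the conjecture. $\blacksquare$

## 8. Other cores: every large order, and maximum degree 7

By Lemma 1 the core only enters through its order. Changing it gives the first two parts of Theorem 2.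

**Proof of Theorem 2(1).** *Step 1: reach every order.* Let $n\ge47$. Divide $n-6$ by $41$: write $n-6=41k+j$ with $0\le j\le40$. Since $n-6\ge41$, we have $k\ge1$. Put $c=j+6\in\{6,\dots,46\}$, so $n=41k+c$. Take as core $F=K_{3,c-3}$. Since $c-3\ge3$, it is connected and bipartite with minimum degree $3$. Attach all $k$ units to one vertex $w$ of $F$. The resulting graph is connected with $\delta=3$ and order exactly $n$. It is bipartite: each unit is joined to $F$ by the single edge $p_3w$, so its two parts can be assigned so that $p_3$ and $w$ lie in opposite parts.

*Step 2: the linear lower bound.* By Lemma 1,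
$$f(n)\ge\gamma_{\times 2,t}\ge33k=\tfrac{33}{41}(n-c)\ge\tfrac{33}{41}n-\tfrac{33\cdot46}{41}>\tfrac{33}{41}n-38,$$
because $33\cdot46=1518<1558=38\cdot41$. If $f(n)\le an+o(n)$ held for some constant $a$, dividing by $n$ and letting $n\to\infty$ would give $a\ge\frac{33}{41}$. So $4/5$ cannot be replaced by any constant below $33/41$, even with an additive $o(n)$ term. Note that $\frac{33}{41}>\frac45$, since $165>164$.

*Step 3: beat $4n/5$ for every large $n$.* By (6) the graph of Step 1 satisfies $\gamma_{\times 2,t}>\frac45n$ as soon as $k>4c$. Since $4c\le184$, this holds whenever $k\ge185$, that is, whenever $n-6\ge41\cdot185=7585$, or $n\ge7591$. $\blacksquare$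

**Proof of Theorem 2(2).** In $G_k$ the hub has unbounded degree. To keep degrees bounded, spread the units over a long core. Let $F=C_q$ with $q\ge3$, and attach exactly $5$ units to each vertex of $F$. Core vertices have degree $2+5=7$, and all other vertices have degree $3$ or $4$, so the maximum degree is $7$. There are $k=5q$ units and $c=q$, so $n=41\cdot5q+q=206q$. By Lemma 1,
$$\gamma_{\times2,t}\ge33\cdot5q=165q>164.8\,q=\tfrac45n .$$
Each $q\ge3$ gives a counterexample. $\blacksquare$

## 9. The limit of $f(n)/n$

For Theorem 2(3) we no longer use a specific unit. We hang copies of an *optimal* graph of any fixed order $m$ on a complete graph and measure how much a bridge can cost. Section 4 showed that it can cost one vertex per copy, as the count for $G_{14}$ rose from $2$ to $3$. The next lemma says that it never costs more.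

**Lemma 2.** Let $G_0$ be a graph with $\delta(G_0)\ge3$ that is an induced subgraph of a graph $G'$ with $\delta(G')\ge3$. Suppose exactly one edge of $G'$ joins $V(G_0)$ to the rest, and let $v\in V(G_0)$ be its end in $G_0$. If $T'$ is feasible in $G'$, then $|T'\cap V(G_0)|\le t(G_0)+1$.

*Proof.* Let $T_0=T'\cap V(G_0)$. We show that $T_0$, with at most one vertex removed, is feasible in $G_0$.

Let $x\in V(G_0)\setminus\{v\}$. Then $x$ has the same neighbors in $G_0$ as in $G'$, so (1) for $T'$ in $G'$ at $x$ is the same as (1) for $T_0$ in $G_0$ at $x$.

At $v$ the degree in $G'$ is $d_{G_0}(v)+1$, so we only know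
$$|N_{G_0}(v)\cap T_0|\le|N_{G'}(v)\cap T'|\le\bigl(d_{G_0}(v)+1\bigr)-2=d_{G_0}(v)-1 .$$
If the left side is at most $d_{G_0}(v)-2$, then $T_0$ is feasible in $G_0$. Otherwise it equals $d_{G_0}(v)-1\ge2$, so $N_{G_0}(v)\cap T_0$ is non-empty. Delete one of its vertices from $T_0$. Now (1) holds at $v$, and it still holds elsewhere because removing vertices from a set cannot violate (1). In both cases $G_0$ has a feasible set of size at least $|T_0|-1$, so $|T_0|\le t(G_0)+1$. $\blacksquare$

**Proof of Theorem 2(3).** Put
$$s=\sup_{n\ge4}\frac{f(n)-1}{n},$$
which is finite because $f(n)\le n$.

**Step 1: the upper estimate.** By the definition of $s$,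
$$f(n)\le sn+1\qquad\text{for all }n\ge4, \tag{7}$$
so $\limsup_{n\to\infty}f(n)/n\le s$.

**Step 2: build large graphs from an optimal graph of order $m$.** Fix $m\ge4$ and a connected graph $G_0$ of order $m$ with $\delta(G_0)\ge3$ and $\gamma_{\times 2,t}(G_0)=f(m)$. By (2), $t(G_0)=m-f(m)$. Let $n\ge m+4$. Dividing $n-4$ by $m$, write $n=km+c$ with $4\le c\le m+3$; since $n-4\ge m$, we have $k\ge1$. Take $k$ copies of $G_0$ and a complete graph $K_c$, and join one vertex of each copy by a single edge to one fixed vertex of $K_c$. The resulting graph is connected of order $n$, and its minimum degree is at least $3$ because $c\ge4$.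

**Step 3: bound its feasible sets.** Each copy of $G_0$ is an induced subgraph joined to the rest by exactly one edge, so by Lemma 2 a feasible set has at most $m-f(m)+1$ vertices in it. It has at most $c$ vertices in $K_c$. So feasible sets have size at most $k(m-f(m)+1)+c$, and
$$f(n)\ge km+c-k\bigl(m-f(m)+1\bigr)-c=k\bigl(f(m)-1\bigr). \tag{8}$$

**Step 4: let $n\to\infty$ with $m$ fixed.** We have $k=(n-c)/m\ge(n-m-3)/m$, and $f(m)-1\ge0$. So (8) gives
$$\frac{f(n)}n\ge\frac{f(m)-1}{m}\Bigl(1-\frac{m+3}{n}\Bigr),$$
and hence $\liminf_{n\to\infty}f(n)/n\ge(f(m)-1)/m$. Since $m\ge4$ was arbitrary, $\liminf_{n\to\infty} f(n)/n\ge s$.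

**Step 5: conclude.** By Steps 1 and 4 the limit $c^*=\lim_{n\to\infty} f(n)/n$ exists and equals $s=\sup_{n\ge4}\frac{f(n)-1}n$. With this, (7) reads $f(n)\le c^*n+1$ for all $n\ge4$. That is, $\gamma_{\times 2,t}(G)\le c^*n+1$ for every connected $G$ of order $n$ with $\delta(G)\ge3$.

**Step 6: the bounds on $c^*$.** Dividing $f(n)>\frac{33}{41}n-38$ by $n$ and letting $n\to\infty$ gives $c^*\ge\frac{33}{41}$. By the quoted bound (3), $f(n)\le\frac{11}{13}n$ for every $n\ge4$ with $n\ne14$, so $c^*\le\frac{11}{13}$. $\blacksquare$
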